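
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem*{question}{Question}

\title{Compact spaces covered by few discrete subspaces}


\begin{abstract}
For a space $X$ let $\operatorname{dis}(X)$ be the least number of discrete subspaces that cover $X$, and let $\Delta(X)$ be the least size of a nonempty open set. We show in ZFC that $\operatorname{dis}(X)\ge\Delta(X)$ can fail for compact Hausdorff $X$: there is a zero-dimensional compact Hausdorff space $X$ with $\operatorname{dis}(X)=\mathfrak c<\Delta(X)$. More generally, for every infinite cardinal $\mu$ with $\mu^\omega=\mu$ there is such a space with $\operatorname{dis}(X)=\mu$ and $\Delta(X)=\mu^\theta$, where $\theta$ is the least cardinal with $\mu^\theta>\mu$. In the other direction, $\Delta(X)\le 2^{\operatorname{dis}(X)}$ for every nonempty compact Hausdorff space $X$, and this bound is attained with $\operatorname{dis}(X)<\Delta(X)$ for a proper class of values of $\operatorname{dis}(X)$.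
\end{abstract}

\section{The question and the results}

All spaces are $T_1$. A space is \emph{zero-dimensional} if it has a base of clopen sets. A subset $D$ of a space is \emph{discrete} if every $x\in D$ has an open neighborhood $V$ with $V\cap D=\{x\}$; it need not be closed. Let $\operatorname{dis}(X)$ be the least cardinal $\kappa$ such that $X$ is the union of $\kappa$ discrete subspaces, and let $\Delta(X)$ be the least cardinality of a nonempty open subset of $X$. Note that $\operatorname{dis}(Y)\le\operatorname{dis}(X)$ for every subspace $Y$ of $X$.

The number $\operatorname{dis}(X)$ measures how far $X$ is from being discrete. It cannot be bounded below by $|X|$: the one-point compactification of a discrete space, however large, is the union of two discrete sets. The large number of points there is due to isolated points, and $\Delta$ ignores such points, since $\Delta(X)=1$ as soon as $X$ has one. So $\Delta(X)$ is a natural candidate for a lower bound on $\operatorname{dis}(X)$.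

There is good evidence for it. Write $\chi(x,X)$ for the \emph{character} of $x$ in $X$, the least size of a local base at $x$. Suppose that $X$ is nonempty, compact Hausdorff, without isolated points, and that $\chi(x,X)\ge\kappa$ for all $x\in X$, where $\kappa$ is infinite. The \v{C}ech--Posp\'{\i}\v{s}il theorem gives $\Delta(X)\ge2^\kappa$, and the following theorem gives the same lower bound for $\operatorname{dis}(X)$.

\begin{theorem}[Juh\'asz--Szentmikl\'ossy]\label{thm:JS}
Let $\kappa$ be an infinite cardinal. If $X$ is a nonempty compact Hausdorff space without isolated points and $\chi(x,X)\ge\kappa$ for all $x\in X$, then $\operatorname{dis}(X)\ge2^\kappa$.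
\end{theorem}

For a nonempty compact metrizable space $X$ without isolated points, everything can be computed. Here $|X|\le\mathfrak c$, and $\Delta(X)\ge2^\omega=\mathfrak c$ by the \v{C}ech--Posp\'{\i}\v{s}il theorem with $\kappa=\omega$, so $\Delta(X)=|X|=\mathfrak c$. By second countability every discrete subspace is countable, hence $\mathfrak c=|X|\le\operatorname{dis}(X)\cdot\omega$ and $\operatorname{dis}(X)\ge\mathfrak c=\Delta(X)$. All this suggests a positive answer to the following question, posed in \cite{GMS}.

\begin{question}
Is $\operatorname{dis}(X)\ge\Delta(X)$ for every nonempty compact Hausdorff space $X$?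
\end{question}

The answer is no. To state the result, for an infinite cardinal $\mu$ let $\theta_\mu$ be the least cardinal $\theta$ with $\mu^\theta>\mu$. Since $\mu^\mu=2^\mu>\mu$, this is well defined and $\theta_\mu\le\mu$. As $\mu^n=\mu$ for $1\le n<\omega$, the cardinal $\theta_\mu$ is infinite, and $\theta_\mu>\omega$ if and only if $\mu^\omega=\mu$. For example, $\theta_{\mathfrak c}$ is the least $\theta$ with $2^\theta>\mathfrak c$, because $\mathfrak c^\theta=2^\theta$ for infinite $\theta$.

\begin{theorem}\label{thm:A}
For every infinite cardinal $\mu$ with $\mu^\omega=\mu$ there is a zero-dimensional compact Hausdorff space $X$ with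
\[
\operatorname{dis}(X)=\mu<\mu^{\theta_\mu}=\Delta(X)=|X|.
\]
In particular, taking $\mu=\mathfrak c$, there is a zero-dimensional compact Hausdorff space $X$ with $\operatorname{dis}(X)=\mathfrak c<\Delta(X)$.
\end{theorem}

The failure is limited, by a bound that turns out to be sharp.

\begin{theorem}\label{thm:B}
For every nonempty compact Hausdorff space $X$ we have $\Delta(X)\le2^{\operatorname{dis}(X)}$. If $X$ has no isolated points, then every nonempty open set contains a nonempty open set of size at most $2^{\operatorname{dis}(X)}$.
\end{theorem}

\begin{corollary}\label{cor:C}
Let $\mu$ be a strong limit cardinal of uncountable cofinality, or an infinite cardinal with $\mu=\mu^\omega$ and $2^\mu=\mu^+$. Then there is a compact Hausdorff space $X$ with $\operatorname{dis}(X)=\mu$ and $\Delta(X)=2^\mu$. Hence, in ZFC, the bound of Theorem~\ref{thm:B} is attained with $\Delta(X)>\operatorname{dis}(X)$ at a proper class of values of $\operatorname{dis}(X)$. Under GCH every infinite $\mu=\mu^\omega$ is such a value.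
\end{corollary}

Section~\ref{sec:idea} carries out the construction over a countable set, where the idea is visible and where one also sees why a larger base set is needed. Sections~\ref{sec:Z}--\ref{sec:A} prove Theorem~\ref{thm:A}; this part does not use Theorem~\ref{thm:JS}. Theorem~\ref{thm:B}, which does use it, is proved in Section~\ref{sec:B}, and the corollary in Section~\ref{sec:C}.

\medskip
\noindent\textbf{Notation.} Sequences are functions on ordinals. We write $s\subseteq t$ if $t$ extends $s$, $f{\restriction}n$ for the restriction of $f$ to $n$, $|s|$ for the length of a finite sequence $s$, and $s^\frown a$ for $s$ followed by the entry $a$. The set of finite sequences from $A$ is $A^{<\omega}$. For an infinite cardinal $\lambda$, $D(\lambda)$ is the discrete space on $\lambda$; the countable power $D(\lambda)^\omega$ has the base of sets $[s]=\{f\in\lambda^\omega:s\subset f\}$, $s\in\lambda^{<\omega}$.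

\section{The idea, over a countable set}\label{sec:idea}

A counterexample $X$ needs large discrete subspaces. Indeed, $X$ has no isolated points, so $\kappa=\operatorname{dis}(X)$ is infinite by Theorem~\ref{thm:JS}; if $\kappa$ discrete sets with at most $\kappa$ points each covered $X$, then $\Delta(X)\le|X|\le\kappa$. So we start with a compact space having few isolated points, these being dense, and a large discrete set of limit points.

Let $I=\omega^{<\omega}$ and $B=\omega^\omega$. Make the points of $I$ isolated, and let the basic neighborhoods of a branch $b\in B$ be the sets $\{b\}\cup\{b{\restriction}n:n\ge m\}$, $m<\omega$. These are compact, and two different branches have disjoint neighborhoods because they share only finitely many initial segments. So $I\cup B$ is locally compact Hausdorff. Let $Z=I\cup B\cup\{\infty\}$ be its one-point compactification. Then $I$ is countable and dense, $B$ is discrete, and $|B|=\mathfrak c$. Thus $Z$ has $\mathfrak c$ points and is the union of three discrete sets. It is not a counterexample, because its isolated points give $\Delta(Z)=1$.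

To remove the isolated points, replace each $i\in I$ by a clopen copy of $Z$. The new space has new isolated points, so repeat this infinitely often. A point of the final space $X$ is an address: either the process reaches a limit point $l\in L=Z\setminus I$ after choosing isolated points $s\in I^{<\omega}$, and the address is $s^\frown l$; or it never stops, and the address is an element of $I^\omega$. Every nonempty open subset of $X$ contains a copy of $X$, so it has at least $\mathfrak c$ points. For the covering, consider the two kinds of points.
\begin{itemize}
\item The points $s^\frown b$ with $b\in B$ form one discrete set for each $s\in I^{<\omega}$. There are countably many of these sets, and countably many points $s^\frown\infty$ are left. So all finite addresses are covered by countably many discrete sets, although there are $\mathfrak c$ of them.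
\item The infinite addresses form the set $I^\omega$, with $|I|^\omega=\mathfrak c$ points.
\end{itemize}
Hence $\operatorname{dis}(X)\le\mathfrak c$ and, by Theorem~\ref{thm:JS}, $\operatorname{dis}(X)=\mathfrak c=\Delta(X)$. The construction falls short, and the whole obstacle is the core $I^\omega$.

In general, the finite addresses cost $|I|$ discrete sets, the core costs at most $|I|^\omega$, and each nonempty open set has at least $|B|$ points. The core is harmless if $|I|=\mu$ with $\mu^\omega=\mu$; the least infinite such $\mu$ is $\mathfrak c$. But then branches of length $\omega$ no longer suffice, since there are only $\mu^\omega=\mu$ of them. So we use branches of length $\theta_\mu>\omega$, the first length for which there are more than $\mu$. Now a final segment of a branch contains nodes of limit length, which have to be limits of the nodes before them if neighborhoods are to be compact. So nodes of limit length are no longer isolated. This does no harm, because apart from the branches themselves there are at most $\mu$ of them, and they may be covered one at a time.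

\section{Few isolated points, many limit points}\label{sec:Z}

\begin{lemma}\label{lem:Z}
Let $\mu$ be an infinite cardinal and $\theta=\theta_\mu$. There is a zero-dimensional compact Hausdorff space $Z$ with a dense set $I$ of isolated points, such that $|I|=\mu$ and $Z\setminus I=B\cup N$, where $B$ is discrete, $|B|=\mu^\theta$, and $|N|\le\mu$.
\end{lemma}

\begin{proof}
Let $\Upsilon$ be the set of all functions $t:\xi\to\mu$ with $\xi\le\theta$ an ordinal, ordered by extension, and let $B$ be the set of those with domain $\theta$. Then $|B|=\mu^\theta$. If $\xi<\theta$, then $|\xi|<\theta$, so $\mu^{|\xi|}\le\mu$ by the choice of $\theta$. Hence $|\Upsilon\setminus B|\le\theta\cdot\mu=\mu$.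

For $s\subsetneq t$ in $\Upsilon$ put $(s,t]=\{u:s\subsetneq u\subseteq t\}$. The set $\{\emptyset\}$ and the sets $(s,t]$ form a base of a topology on $\Upsilon$. They cover $\Upsilon$, and $\{\emptyset\}$ is disjoint from all $(s,t]$. If $u\in(s,t]\cap(s',t']$, then $s$ and $s'$ are initial segments of $u$, hence comparable, and with $s''$ the longer one, $u\in(s'',u]\subseteq(s,t]\cap(s',t']$.

\emph{Hausdorff.} Let $t\ne t'$. If $t\subsetneq t'$, then $[\emptyset,t]=\{u:u\subseteq t\}$, which is $\{\emptyset\}\cup(\emptyset,t]$ or $\{\emptyset\}$, and $(t,t']$ are disjoint open neighborhoods; the case $t'\subsetneq t$ is symmetric. If $t,t'$ are incomparable and $r$ is their longest common initial segment, then $(r,t]$ and $(r,t']$ are disjoint open neighborhoods.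

\emph{Locally compact.} Fix $t\in\Upsilon$. The map $u\mapsto\operatorname{dom}(u)$ is a bijection from $[\emptyset,t]$ onto the ordinal $\operatorname{dom}(t)+1$. If $r$ is the longest common initial segment of $t$ and $t'$, then the trace of $(s,t']$ on $[\emptyset,t]$ is $(s,r]$ if $s\subsetneq r$, and is empty otherwise. So the nonempty traces of basic open sets on $[\emptyset,t]$ are $\{\emptyset\}$ and the sets $(s,r]$ with $s\subsetneq r\subseteq t$. These correspond to $\{0\}$ and the intervals $(\alpha,\beta]$, which form a base of the order topology of the ordinal. So $[\emptyset,t]$ is homeomorphic to a well-ordered set with a maximum in its order topology, and is compact. It is also open in $\Upsilon$. In the same way every $(s,t]$ is compact, since an interval $(\alpha,\beta]$ is closed in $\beta+1$.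

\emph{Isolated points.} Let $I$ consist of $\emptyset$ and all elements of $\Upsilon$ of successor length. If $t$ has length $\xi+1$, then $(t{\restriction}\xi,t]=\{t\}$, so all points of $I$ are isolated. If $t$ has limit length and $s\subsetneq t$, then $t{\restriction}(\operatorname{dom}(s)+1)\in(s,t]\cap I$. So $I$ is dense in $\Upsilon$. As $\theta$ is a limit ordinal, $I\subseteq\Upsilon\setminus B$ and $|I|\le\mu$; the sequences of length $1$ show that $|I|=\mu$.

\emph{The set $B$.} For $b\in B$ and $s\subsetneq b$ we have $(s,b]\cap B=\{b\}$, so $B$ is discrete. Its complement contains $[\emptyset,t]$ for each of its members $t$, so it is open and $B$ is closed. Since $B$ is infinite, $\Upsilon$ is not compact.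

Let $Z=\Upsilon\cup\{\infty\}$ be the one-point compactification of the locally compact, noncompact Hausdorff space $\Upsilon$. It is compact Hausdorff, and $\infty$ is not isolated, so $I$ is a dense set of isolated points of $Z$. The sets $\{\emptyset\}$ and $(s,t]$ are compact and open, hence clopen in $Z$. Every compact subset of $\Upsilon$ is covered by finitely many of them, so the complements of their finite unions form a local base at $\infty$. Thus $Z$ has a base of clopen sets. Finally $N=Z\setminus(I\cup B)\subseteq(\Upsilon\setminus B)\cup\{\infty\}$ has at most $\mu$ points.
\end{proof}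

For $\mu=\omega$ we have $\theta=\omega$, and $Z$ is the space of Section~\ref{sec:idea}.

\section{Replacing isolated points}\label{sec:X}

We now make precise the space of addresses, in which every isolated point of $Z$ has been replaced by a clopen copy of the whole space. Let $Z$ be a compact Hausdorff space with an infinite dense set $I$ of isolated points, and put $L=Z\setminus I$. We have $L\ne\emptyset$, since otherwise $Z$ would be infinite, compact and discrete. Let
\[
X=I^\omega\cup\{s^\frown l:s\in I^{<\omega},\ l\in L\}.
\]
Thus a coordinate in $L$ ends a sequence, and no element of $X$ is a proper initial segment of another. For $s\in I^n$ and $U\subseteq Z$ open put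
\[
[s,U]=\{x\in X:s\subsetneq x,\ x(n)\in U\},\qquad X_s=[s,Z].
\]
For $i\in I$ we have $[s,\{i\}]=X_{s^\frown i}$, because $s^\frown i\notin X$.

The sets $[s,U]$ form a base of a topology on $X$. They cover $X=X_\emptyset$. We have $[s,U]\cap[s,U']=[s,U\cap U']$, and $[s,U]\cap[s',U']=\emptyset$ if $s\ne s'$ have the same length. If $|s|<|s'|$, then $[s,U]\cap[s',U']$ equals $[s',U']$ when $s\subset s'$ and $s'(|s|)\in U$, and is empty otherwise.

\begin{proposition}\label{prop:X}
With this topology:
\begin{enumerate}
\item[(a)] $X$ is compact Hausdorff, and zero-dimensional if $Z$ is.
\item[(b)] Every nonempty open subset of $X$ contains a set $X_s$, $s\in I^{<\omega}$.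
\item[(c)] The subspace $I^\omega$ of $X$ carries the product topology of the discrete space $I$.
\item[(d)] For each $s\in I^{<\omega}$, the map $l\mapsto s^\frown l$ is a homeomorphism of $L$ onto a subspace of $X$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) \emph{Hausdorff.} Let $x\ne y$ in $X$. Since neither extends the other, there is a least $n$ at which both are defined and $x(n)\ne y(n)$. Put $s=x{\restriction}n=y{\restriction}n$. Its entries are not last entries of $x$, so $s\in I^n$. If $U\ni x(n)$ and $V\ni y(n)$ are disjoint open sets in $Z$, then $[s,U]$ and $[s,V]$ separate $x$ from $y$.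

\emph{Compact.} We show that $X$ is a continuous image of $Z^\omega$. Let $q:Z^\omega\to X$ cut each sequence after its first coordinate in $L$: if $z(n)\in L$ and $z{\restriction}n\in I^n$, then $q(z)=z{\restriction}(n+1)$, and $q(z)=z$ for $z\in I^\omega$. Since any $s^\frown l$ can be continued arbitrarily, $q$ is onto. For $s\in I^n$,
\[
q^{-1}([s,U])=\{z\in Z^\omega:z{\restriction}n=s,\ z(n)\in U\},
\]
and this set is open in $Z^\omega$ because the entries of $s$ are isolated points. So $q$ is continuous. As $Z^\omega$ is compact by Tychonoff's theorem, $X$ is compact.

\emph{Zero-dimensional.} Suppose that $U$ is clopen in $Z$. Then $q^{-1}([s,U])$ is closed in $Z^\omega$, hence compact, so its image $[s,U]$ is compact and therefore closed in $X$. If $Z$ has a base of clopen sets, then every $[s,U]$ is a union of sets $[s,U']$ with $U'$ clopen, so $X$ has a base of clopen sets.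

(b) A nonempty open set contains some $[s,U]\ne\emptyset$. Then $U\ne\emptyset$, and by density there is $i\in U\cap I$. Now $X_{s^\frown i}=[s,\{i\}]\subseteq[s,U]$.

(c) The trace of $[s,U]$ on $I^\omega$ is the union of the sets $\{f\in I^\omega:s^\frown i\subset f\}$, $i\in U\cap I$, so it is open in the product topology. Conversely, the sets $\{f\in I^\omega:s^\frown i\subset f\}$ form a base of the product topology, and each is the trace of $[s,\{i\}]$.

(d) Let $s'\in I^{<\omega}$. If $s'\subsetneq s^\frown l$, then $s'\subseteq s$. So $[s',U]$ meets $\{s^\frown l:l\in L\}$ in $\{s^\frown l:l\in U\cap L\}$ if $s'=s$, and in all of it or the empty set otherwise.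
\end{proof}

\section{Proof of Theorem~\ref{thm:A}}\label{sec:A}

For the counterexample itself we need only $\operatorname{dis}(X)\le\mu$. The exact value follows from a lower bound for the core, which cannot be obtained by counting: if $\mu^\omega=\mu$, then $D(\mu)^\omega$ has just $\mu$ points. We need a diagonal argument. It will be used again in Section~\ref{sec:B}.

\begin{lemma}\label{lem:core}
If $\lambda$ is an infinite cardinal, then $D(\lambda)^\omega$ cannot be covered by fewer than $\lambda$ discrete subspaces.
\end{lemma}

\begin{proof}
Let $\nu<\lambda$ be a cardinal and let $D_i$, $i<\nu$, be discrete subsets of $D(\lambda)^\omega$. Put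
\[
D_{i,n}=\{x\in D_i:[x{\restriction}n]\cap D_i=\{x\}\},
\]
so that $D_i=\bigcup_nD_{i,n}$. If $|s|\ge n$, then $[s]$ contains at most one point of $D_{i,n}$: for $x,y\in[s]\cap D_{i,n}$ we have $x{\restriction}n=y{\restriction}n$, so $y\in[x{\restriction}n]\cap D_i=\{x\}$.

Define $f\in\lambda^\omega$ recursively. Given $f{\restriction}n$, each of the sets $D_{i,m}$ with $i<\nu$ and $m\le n$ has at most one point in $[f{\restriction}n]$. There are fewer than $\lambda$ of these sets, so we can choose $f(n)<\lambda$ different from the $n$th coordinates of all these points. Then $[f{\restriction}(n+1)]$ misses all $D_{i,m}$ with $i<\nu$, $m\le n$. Consequently $f\notin D_{i,m}$ for all $i<\nu$ and $m<\omega$, and the sets $D_i$ do not cover $D(\lambda)^\omega$.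
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $\mu^\omega=\mu$ and $\theta=\theta_\mu$. Take $Z$, $I$, $B$, $N$ from Lemma~\ref{lem:Z} and form $X$ as in Section~\ref{sec:X}, with $L=B\cup N$. By Proposition~\ref{prop:X}(a), $X$ is a zero-dimensional compact Hausdorff space.

\emph{$\Delta(X)=|X|=\mu^\theta$.} We have $|X|\le|I|^\omega+|I^{<\omega}|\cdot|L|\le\mu^\omega+\mu\cdot\mu^\theta=\mu^\theta$. By Proposition~\ref{prop:X}(b), every nonempty open set contains some $X_s$, and $X_s$ contains the $\mu^\theta$ points $s^\frown b$, $b\in B$. Hence $\mu^\theta\le\Delta(X)\le|X|\le\mu^\theta$.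

\emph{$\operatorname{dis}(X)\le\mu$.} For $s\in I^{<\omega}$ the set $E_s=\{s^\frown b:b\in B\}$ is discrete by Proposition~\ref{prop:X}(d). There are $\mu$ of these sets. The remaining points form the set
\[
X\setminus\bigcup_{s}E_s=I^\omega\cup\{s^\frown l:s\in I^{<\omega},\ l\in N\},
\]
which has at most $\mu^\omega+\mu\cdot\mu=\mu$ points, and we cover them by singletons. This is the place where $\mu^\omega=\mu$ is used.

\emph{$\operatorname{dis}(X)\ge\mu$.} By Proposition~\ref{prop:X}(c) and $|I|=\mu$, the subspace $I^\omega$ is homeomorphic to $D(\mu)^\omega$. Apply Lemma~\ref{lem:core}.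

Since $\mu^\theta>\mu$ by the definition of $\theta$, the theorem follows. For the last statement use $\mathfrak c^\omega=\mathfrak c$.
\end{proof}

\section{The upper bound}\label{sec:B}

We turn to Theorem~\ref{thm:B}. Let $w(Y)$ be the \emph{weight} of $Y$, the least size of a base, and for open $U$ write $c(U)\le\mu$ if every disjoint family of nonempty open subsets of $U$ has at most $\mu$ members. A discrete subset of $Y$ has at most $w(Y)$ points. So if $\operatorname{dis}(X)=\mu$ is infinite and $U\subseteq X$ has $w(U)\le2^\mu$, then $|U|\le\mu\cdot2^\mu=2^\mu$. We shall find such open $U$ in two stages: first make $c(U)\le\mu$, then find densely many points of character at most $\mu$ in $U$. An argument of \v{S}apirovski\u{\i} turns these two facts into the bound on weight.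

For the first stage, suppose that $c(U)>\mu$ for every nonempty open $U$ inside some $W_0$. We can then build in $W_0$ a tree of open sets that branches into $\mu^+$ pieces at each node. It need not give a copy of $D(\mu^+)^\omega$ in $X$, but it gives a subspace that maps onto $D(\mu^+)^\omega$ by a closed map with compact fibers. To reach a contradiction with Lemma~\ref{lem:core} we need the following lemma, due to Gruenhage \cite{G}, which says that such maps transfer coverings by discrete sets.

The image of a discrete set under such a map need not be discrete, because the set need not be closed: the projection of $[0,1]\times\{0,1\}$ to $[0,1]$ maps the discrete set $\{(1/n,0):n\ge1\}\cup\{(0,1)\}$ onto a convergent sequence together with its limit. For a closed discrete set the image under a closed map is discrete. The proof therefore looks for closed sets $H$, few in number, such that each fiber meets one of them in a nonempty part of a single discrete set of the covering. Over the fibers for which a given $H$ and a given discrete set work, the map restricted to $H$ is closed and has a discrete domain.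

\begin{lemma}[\cite{G}]\label{lem:perfect}
Let $f:F\to Y$ be a continuous closed surjection with compact fibers, where $F$ is $T_1$. If $F$ is covered by $\kappa\ge\omega$ discrete sets, then so is $Y$.
\end{lemma}

\begin{proof}
Let $F=\bigcup_{i<\kappa}D_i$ with each $D_i$ discrete. A discrete set $D$ is open in its closure: if $V$ is open and $V\cap D=\{x\}$, then $V\cap\overline D\subseteq\overline{V\cap D}=\{x\}$. So $R_i=\overline{D_i}\setminus D_i$ is closed in $F$. Let $\mathcal H$ be the family of all finite intersections of sets $\overline{D_i}$, $R_i$ ($i<\kappa$). It has at most $\kappa$ members, all closed.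

\emph{Claim.} For each $y\in Y$ there are $H\in\mathcal H$ and $j<\kappa$ with $\emptyset\ne H\cap f^{-1}(y)\subseteq D_j$.

Let $K=f^{-1}(y)$, a nonempty compact set. By Zorn's lemma let $\mathcal F\subseteq\mathcal H$ be maximal such that $\{H\cap K:H\in\mathcal F\}$ has the finite intersection property. By compactness there is a point $x\in K\cap\bigcap\mathcal F$. The family $\{H\in\mathcal H:x\in H\}$ contains $\mathcal F$ and also has the finite intersection property on $K$, so it equals $\mathcal F$. In particular $\mathcal F$ is closed under finite intersections. Choose $j$ with $x\in D_j$. Then $\overline{D_j}\in\mathcal F$, while $x\notin R_j$ gives $R_j\notin\mathcal F$. By maximality, and since $\mathcal F$ is closed under finite intersections, there is $G\in\mathcal F$ with $G\cap R_j\cap K=\emptyset$. Put $H=G\cap\overline{D_j}\in\mathcal H$. Then $x\in H\cap K\subseteq\overline{D_j}\setminus R_j=D_j$, which proves the claim.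

For $H\in\mathcal H$ and $j<\kappa$ let $A_{H,j}=\{y\in Y:\emptyset\ne H\cap f^{-1}(y)\subseteq D_j\}$. By the claim these at most $\kappa$ sets cover $Y$. It remains to see that each $A=A_{H,j}$ is discrete. The restriction $f^{-1}(A)\to A$ of $f$ is closed, since $f(C\cap f^{-1}(A))=f(C)\cap A$ for every $C\subseteq F$. Hence its restriction to the closed subset $P=H\cap f^{-1}(A)$ of $f^{-1}(A)$ is closed too, and it maps $P$ onto $A$. Since $P\subseteq D_j$ is discrete, all its subsets are closed in $P$. So every subset of $A$, being the image of a subset of $P$, is closed in $A$.
\end{proof}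

\begin{proof}[Proof of Theorem~\ref{thm:B}]
If $X$ has an isolated point, then $\Delta(X)=1$ and nothing is to be proved. Let $X$ have no isolated points and let $\mu=\operatorname{dis}(X)$. All characters are infinite, so $\mu\ge2^\omega=\mathfrak c$ by Theorem~\ref{thm:JS}; in particular $\mu$ is infinite. Let $W_0\subseteq X$ be nonempty and open. We look for a nonempty open $U\subseteq W_0$ with $|U|\le2^\mu$. Closures are taken in $X$ unless stated otherwise.

\medskip\noindent
\textbf{Step 1.} \emph{There is a nonempty open $U\subseteq W_0$ with $c(U)\le\mu$.}

Suppose not, and let $\lambda=\mu^+$. Then every nonempty open subset of $W_0$ contains $\lambda$ disjoint nonempty open sets, and by regularity these can be shrunk. So we can choose nonempty open sets $U_s$, $s\in\lambda^{<\omega}$, with $U_\emptyset=W_0$, $\overline{U_{s^\frown\alpha}}\subseteq U_s$ for all $\alpha<\lambda$, and $U_{s^\frown\alpha}\cap U_{s^\frown\beta}=\emptyset$ for $\alpha\ne\beta$. By induction, $U_s\cap U_{s'}=\emptyset$ whenever $s\ne s'$ have the same length. For $f\in\lambda^\omega$ let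
\[
F_f=\bigcap_nU_{f{\restriction}n}=\bigcap_n\overline{U_{f{\restriction}n}}.
\]
This is a nonempty compact set, and the sets $F_f$ are pairwise disjoint. Let $F=\bigcup_fF_f$, and let $p:F\to D(\lambda)^\omega$ map all of $F_f$ to $f$. Then $p$ is onto with compact fibers.

The map $p$ is continuous, since $p^{-1}([s])=F\cap U_s$. It is closed: let $C$ be closed in $F$ and $f\notin p(C)$. Then $F_f\cap C=\emptyset$ and, as $F_f\subseteq F$, also $F_f\cap\overline C=\emptyset$. The compact sets $\overline{U_{f{\restriction}n}}\cap\overline C$ decrease to the empty set, so one of them is empty. For that $n$ we have $U_{f{\restriction}n}\cap C=\emptyset$, that is, $[f{\restriction}n]\cap p(C)=\emptyset$.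

As a subspace of $X$, $F$ is covered by $\mu$ discrete sets. By Lemma~\ref{lem:perfect} so is $D(\lambda)^\omega$. Since $\mu<\lambda$, this contradicts Lemma~\ref{lem:core}.

From now on fix $U$ as in Step 1.

\medskip\noindent
\textbf{Step 2.} \emph{The set $E=\{x\in U:\chi(x,X)\le\mu\}$ is dense in $U$.}

Let $G_0\subseteq U$ be nonempty and open. We want to apply Theorem~\ref{thm:JS} to a compact subset of $G_0$. The closure of a smaller open set will not do, since at points of its boundary the character may be smaller in the closure than in $X$. In a closed $G_\delta$ set the character drops at most by a factor $\omega$, as we shall see. Choose nonempty open $G_n$ with $\overline{G_{n+1}}\subseteq G_n$, and put $K=\bigcap_nG_n=\bigcap_n\overline{G_n}$. This is a nonempty compact subset of $G_0$. If $\chi(x,K)\ge\mu$ for all $x\in K$, then $K$ has no isolated points, and Theorem~\ref{thm:JS} with $\kappa=\mu$ gives $\operatorname{dis}(K)\ge2^\mu>\mu\ge\operatorname{dis}(K)$, a contradiction. So there is $x\in K$ with $\chi(x,K)<\mu$.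

We claim that $\chi(x,X)\le\mu$. Intersecting a family of open sets of $X$ that trace a local base at $x$ in $K$ with the sets $G_n$, we see that $\{x\}$ is the intersection of a family $\{V_i:i<\mu\}$ of open sets of $X$ (with repetitions if necessary). Choose open $W_i\ni x$ with $\overline{W_i}\subseteq V_i$. If $O\ni x$ is open, then $\bigcap_i\overline{W_i}=\{x\}\subseteq O$, and by compactness a finite intersection of sets $\overline{W_i}$ is contained in $O$. So the finite intersections of the sets $W_i$ form a local base at $x$ of size at most $\mu$, and $x\in E\cap G_0$.

\medskip\noindent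
\textbf{Step 3.} \emph{$U$ has a dense subset $A\subseteq E$ with $|A|\le2^\mu$} (an argument of \v{S}apirovski\u{\i}).

For $x\in E$ fix a local base $\mathcal B_x$ at $x$, consisting of open subsets of $U$, with $|\mathcal B_x|\le\mu$. For $S\subseteq E$ put $\mathcal B(S)=\bigcup_{x\in S}\mathcal B_x$. We build $A$ so that whenever $\mathcal W\subseteq\mathcal B(A)$ has at most $\mu$ members and $\overline{\bigcup\mathcal W}$ misses a point of $E$, it misses a point of $A$. Construct an increasing sequence of sets $A_\xi\subseteq E$, $\xi<\mu^+$, with $|A_\xi|\le2^\mu$, as follows. Let $A_0=\emptyset$ and take unions at limits. Given $A_\xi$, the family $\mathcal B(A_\xi)$ has at most $2^\mu$ members, so it has at most $(2^\mu)^\mu=2^\mu$ subfamilies $\mathcal W$ with $|\mathcal W|\le\mu$. For each of them with $E\setminus\overline{\bigcup\mathcal W}\ne\emptyset$ add a point of this set to $A_\xi$; the result is $A_{\xi+1}$. Let $A=\bigcup_{\xi<\mu^+}A_\xi$. As $\mu^+\le2^\mu$, we have $|A|\le2^\mu$.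

Suppose that $A$ is not dense in $U$. By regularity there is a nonempty open $G\subseteq U$ with $\overline G\cap A=\emptyset$. Let $\mathcal W$ be a maximal disjoint family of members of $\mathcal B(A)$ that are disjoint from $G$. Since $c(U)\le\mu$, we have $|\mathcal W|\le\mu$. Each member of $\mathcal W$ belongs to some $\mathcal B(A_\xi)$, and any set of at most $\mu$ ordinals below $\mu^+$ is bounded below $\mu^+$, so $\mathcal W\subseteq\mathcal B(A_\xi)$ for one $\xi<\mu^+$. The open set $G$ is disjoint from $\bigcup\mathcal W$, hence from $\overline{\bigcup\mathcal W}$, and $E\cap G\ne\emptyset$ by Step 2. So $E\setminus\overline{\bigcup\mathcal W}\neq\emptyset$, and by construction there is $a\in A_{\xi+1}\setminus\overline{\bigcup\mathcal W}$. Also $a\notin\overline G$, because $a\in A$. Therefore some $V\in\mathcal B_a$ is disjoint from $G\cup\bigcup\mathcal W$. Since $V\ne\emptyset$, the family $\mathcal W\cup\{V\}$ contradicts the maximality of $\mathcal W$.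

\medskip\noindent
\textbf{Step 4.} \emph{$|U|\le2^\mu$.}

Since $A$ is dense in $U$, every nonempty open $O\subseteq U$ contains a point $a\in A$, hence a member of $\mathcal B_a$. That is, $\mathcal B(A)$ is a $\pi$-base of $U$, and it has at most $2^\mu$ members. Let $O\subseteq U$ be regular open in $U$, that is, equal to the interior in $U$ of its closure in $U$. Let $\mathcal W$ be a maximal disjoint family of members of $\mathcal B(A)$ contained in $O$. Then $\bigcup\mathcal W$ is dense in $O$, since otherwise $O\setminus\overline{\bigcup\mathcal W}$ would contain a further member of $\mathcal B(A)$. So $O$ is the interior in $U$ of the closure in $U$ of $\bigcup\mathcal W$, and it is determined by $\mathcal W$. As $|\mathcal W|\le\mu$ by Step 1, $U$ has at most $(2^\mu)^\mu=2^\mu$ regular open sets. They form a base because $U$ is regular, so $w(U)\le2^\mu$. Hence every discrete subset of $U$ has at most $2^\mu$ points. Since $U$ is covered by $\mu$ discrete sets, $|U|\le\mu\cdot2^\mu=2^\mu$.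

\medskip
As $W_0$ was an arbitrary nonempty open set, this proves the second statement of the theorem, and $\Delta(X)\le2^\mu$ follows.
\end{proof}

\section{Sharpness}\label{sec:C}

\begin{proof}[Proof of Corollary~\ref{cor:C}]
In both cases we show that $\mu^\omega=\mu$ and $\mu^{\theta_\mu}=2^\mu$; then Theorem~\ref{thm:A} provides the space.

If $\mu=\mu^\omega$ and $2^\mu=\mu^+$, then $\mu<\mu^{\theta_\mu}\le\mu^\mu=2^\mu=\mu^+$, because $\theta_\mu\le\mu$. So $\mu^{\theta_\mu}=2^\mu$. Under GCH the hypothesis $2^\mu=\mu^+$ always holds.

Now let $\mu$ be a strong limit, that is, $2^\nu<\mu$ for all $\nu<\mu$, and let $\operatorname{cf}\mu>\omega$. For a cardinal $\tau$ with $1\le\tau<\operatorname{cf}\mu$, every function from $\tau$ to $\mu$ is bounded in $\mu$. So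
\[
\mu^\tau\le\sum_{\xi<\mu}|\xi|^\tau\le\mu,
\]
where the last inequality holds because $|\xi|^\tau\le2^{|\xi|\cdot\tau}<\mu$. In particular $\mu^\omega=\mu$. By K\"onig's theorem $\mu^{\operatorname{cf}\mu}>\mu$, so $\theta_\mu=\operatorname{cf}\mu$. Write $\mu=\sum_{i<\operatorname{cf}\mu}\mu_i$ with all $\mu_i<\mu$. Since $2^{\mu_i}<\mu$,
\[
2^\mu=\prod_{i<\operatorname{cf}\mu}2^{\mu_i}\le\mu^{\operatorname{cf}\mu}\le\mu^\mu=2^\mu,
\]
so $\mu^{\theta_\mu}=2^\mu$.

The strong limit cardinals of uncountable cofinality form a proper class; for example, every $\beth_{\alpha+\omega_1}$ is a strong limit of cofinality $\omega_1$. For each such $\mu$ we obtain a space with $\operatorname{dis}(X)=\mu<2^\mu=\Delta(X)$.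
\end{proof}

\begin{thebibliography}{9}
\bibitem{GMS} \emph{Generalized Metrizable Spaces}, \texttt{http://www.auburn.edu/\textasciitilde{}gruengf/papers/genmetricfinalb.pdf}.
\bibitem{G} G.~Gruenhage, \emph{Covering compacta by discrete and other separated sets}.
\end{thebibliography}

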